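\title{A finite Moufang loop that cannot be partitioned into left cosets of a subloop}

\begin{abstract}
The left cosets of a subloop $S$ of a Moufang loop $M$ may overlap, and it was conjectured that some of them always partition $M$. We disprove this for finite loops: the loop of norm-one split octonions over $\mathbb F_{2^m}$, $m\ge 13$, contains an elementary abelian $2$-subgroup $S$ such that no family of left cosets of $S$ is a partition. The proof turns the question into a tiling problem in the additive group $\mathbb F_{2^m}^3$ and then into a clique problem in an edge-colored Cayley graph. We also show that a partition exists in every centrally nilpotent Moufang loop, and we give a criterion for the subloops $H\cup Hu$ of Chein loops $M(G,2)$.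
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{loop} is a set $Q$ with a binary operation and an identity element $1$ such that for all $a,b\in Q$ each of the equations $ax=b$ and $ya=b$ has a unique solution in $Q$. A \emph{Moufang loop} is a loop satisfying
\begin{equation}\label{eq:moufang}
(xy)(zx)=(x(yz))x\qquad\text{for all }x,y,z .
\end{equation}
A \emph{subloop} $S\le M$ is a subset containing $1$ that is a loop under the operation of $M$, and the \emph{left coset} of $S$ determined by $x\in M$ is $xS=\{xs:s\in S\}$.

In a group, associativity gives $(xs)S=x(sS)=xS$ for $s\in S$, so two left cosets that meet are equal. In a Moufang loop the first equality is lost, and distinct cosets can overlap; Example~\ref{ex:s3} shows two cosets of size $4$ with exactly two common elements. Two facts survive: the cosets cover $M$, because $x=x1\in xS$, and each has $|S|$ elements, because $s\mapsto xs$ is injective. One can therefore hope to discard some cosets and keep a partition. This is the content of \cite[Conjecture 5.1]{topics}.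

\begin{quote}
\textbf{Conjecture.} Let $M$ be a Moufang loop and $S\le M$. Then there is a family of left cosets of $S$ whose members are pairwise disjoint and whose union is $M$.
\end{quote}

For finite $M$ such a family exhibits $|M|$ as a multiple of $|S|$, so the conjecture asks for a combinatorial reason behind a Lagrange-type divisibility. The simplest cases suggest that it holds. By Moufang's theorem any two elements of a Moufang loop generate a group; so if $S$ is generated by one element, then $(xs)s'=x(ss')$ for $s,s'\in S$, and all left cosets together form a partition, as in a group. We prove the conjecture for centrally nilpotent loops, hence for finite Moufang $p$-loops (Theorem~\ref{thm:nilpotent}), and for the subloops $H\cup Hu$, $H$ finite, of Chein loops (Theorem~\ref{thm:chein}). The second theorem also yields a short counterexample, but an infinite one, which lives on a subgroup properly containing one of its conjugates. Our main result is a finite counterexample.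

Let $F=\mathbb F_{2^m}$ and let $\operatorname{Tr}:F\to\mathbb F_2$ be the absolute trace. The algebra $\mathbb O(F)$ of \emph{split octonions} consists of the Zorn matrices $\left(\begin{smallmatrix}a&u\\ v&b\end{smallmatrix}\right)$, written $(a,u;v,b)$, with $a,b\in F$ and $u,v\in F^3$. Addition is componentwise, and the product, in which no signs are needed in characteristic $2$, is
\begin{multline}\label{eq:zorn}
(a,u;v,b)(a',u';v',b')\\
=(aa'+u\cdot v',\ au'+b'u+v\times v';\ a'v+bv'+u\times u',\ bb'+v\cdot u').
\end{multline}
The identity is $1=(1,0;0,1)$. The \emph{norm} of $x=(a,u;v,b)$ is $N(x)=ab+u\cdot v$, and $M(F)=\{x:N(x)=1\}$. With $e_1,e_2,e_3$ the standard basis of $F^3$, put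
\[
[\lambda,\mu,\nu]=(0,\lambda e_1;\mu e_2+\nu e_3,0),\qquad E=\{1+[\lambda,\mu,\nu]:\lambda,\mu,\nu\in F\}.
\]

\begin{theorem}\label{thm:main}
Let $d\ge3$ and $m\ge 3\cdot4^{d-2}+1$ (for example $d=3$, $m=13$). Let $F=\mathbb F_{2^m}=\mathbb F_2(\theta)$, let $\Omega$ be the $\mathbb F_2$-span of $1,\theta,\theta^4,\dots,\theta^{4^{d-2}}$, and let
\begin{equation}\label{eq:WS}
W=\{t\in F:\operatorname{Tr}(wt)=0\text{ for all }w\in\Omega\},\qquad
S=\{1+[\lambda,\mu,\nu]:\lambda+\mu\nu\in W\}.
\end{equation}
Then $M(F)$ is a finite Moufang loop, $S$ is a subloop that is an elementary abelian group of order $2^{3m-d}$, and no family of left cosets of $S$ partitions $M(F)$. More precisely, for $x_0=(0,e_3;e_3,0)$ the set $B=x_0E$ has $2^d|S|$ elements, every left coset of $S$ that meets $B$ lies in $B$, and at most $2^d-1$ left cosets of $S$ inside $B$ can be pairwise disjoint.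
\end{theorem}

The obstruction is not arithmetic. For each nonzero $(a,u)\in F^4$ the equation $ab+u\cdot v=1$ has $2^{3m}$ solutions $(b,v)$, so $|M(F)|=2^{3m}(2^{4m}-1)$, a multiple of $|S|$. The obstruction also persists in larger loops.

\begin{corollary}\label{cor:over}
Let $M(F)$ and $S$ be as in Theorem~\ref{thm:main}. If $M'$ is any Moufang loop, finite or infinite, containing $M(F)$ as a subloop, then $M'$ has no partition into left cosets of $S$.
\end{corollary}

\begin{proof}
Let $y\in M'$, $s\in S$ and $ys=b\in M(F)$. The equation $y's=b$ has a solution $y'\in M(F)$ and only one solution in $M'$, so $y\in M(F)$. Hence a left coset of $S$ that meets $M(F)$ lies in $M(F)$, and a partition of $M'$ would restrict to a partition of $M(F)$.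
\end{proof}

Sections~\ref{sec:nilpotent} and~\ref{sec:chein}, on nilpotent and Chein loops, are independent of the rest. The proof of Theorem~\ref{thm:main} begins in Section~\ref{sec:zorn} with the loop $M(F)$. In Section~\ref{sec:tiling} the cosets of $S$ in $B$ become the translates of a nonlinear set $T$ in the group $(F^3,+)$. In Section~\ref{sec:graph} disjoint translates become cliques in a graph, and the cases $d=1,2$ show what a tiling looks like and why that shape is impossible for $d\ge3$. Section~\ref{sec:rigid} shows that for the $\Omega$ of the theorem no other shape can occur.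

\section{Centrally nilpotent loops}\label{sec:nilpotent}

The \emph{center} $Z=Z(M)$ of a loop $M$ is the set of $z$ with $zx=xz$, $z(xy)=(zx)y$, $x(zy)=(xz)y$ and $x(yz)=(xy)z$ for all $x,y\in M$. It is an abelian group, the sets $xZ$ partition $M$, and they form a loop $M/Z$ under $(xZ)(yZ)=(xy)Z$. The map $\pi:M\to M/Z$, $x\mapsto xZ$, is a homomorphism, so $M/Z$ inherits \eqref{eq:moufang}, and $\pi(S)\le M/Z$ whenever $S\le M$. The loop $M$ is \emph{centrally nilpotent} if the trivial loop is reached after finitely many steps $M\to M/Z(M)$; the least number of steps is its \emph{class}. A finite $p$-loop is a loop whose order is a power of the prime $p$.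

\begin{theorem}\label{thm:nilpotent}
If $M$ is a centrally nilpotent Moufang loop, for example a finite Moufang $p$-loop, then for every $S\le M$ some family of left cosets of $S$ partitions $M$.
\end{theorem}

\begin{proof}
We induct on the class. The trivial loop is its own single coset. For the inductive step, choose $X\subseteq M$ such that the cosets $\pi(x)\pi(S)$, $x\in X$, are pairwise disjoint and cover $M/Z$. Their preimages partition $M$. Since $(xs)z=x(sz)$, the preimage of $\pi(x)\pi(S)$ is $x(SZ)$, where $SZ=\{sz:s\in S,z\in Z\}$. These pieces are in general larger than cosets of $S$, and we cut them up with central elements.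

Let $R$ be a transversal of $S\cap Z$ in the group $Z$. The sets $zS$, $z\in R$, partition $SZ$. They are disjoint: if $zs=z's'$ with $z,z'\in R$, then $(z'^{-1}z)s=s'$, so $z'^{-1}z$ is the unique solution of $ys=s'$ and lies in $S$; thus $z'^{-1}z\in S\cap Z$ and $z=z'$. They cover: if $t\in S$ and $z=z_0z_1$ with $z_0\in R$ and $z_1\in S\cap Z$, then $tz=z_0(z_1t)\in z_0S$. Left multiplication by $x$ is a bijection of $M$, and $x(zs)=(xz)s$ for central $z$, so the cosets $(xz)S$, $z\in R$, partition $x(SZ)$. Hence $\{(xz)S:x\in X,\ z\in R\}$ partitions $M$.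

Finite Moufang $p$-loops are centrally nilpotent by \cite{glauberman} for odd $p$ and by \cite{gw} for $p=2$.
\end{proof}

\section{Chein loops}\label{sec:chein}

For a group $G$, the \emph{Chein loop} $M(G,2)$ is the disjoint union $G\cup Gu$ of $G$ and a copy $Gu=\{gu:g\in G\}$, with the product
\[
g\cdot h=gh,\qquad g(hu)=(hg)u,\qquad (gu)h=(gh^{-1})u,\qquad (gu)(hu)=h^{-1}g .
\]
It is a Moufang loop \cite{chein}. For $H\le G$ the rules restrict to those of $M(H,2)$ on $S=H\cup Hu$, so $S$ is a subloop. They also give its cosets: for $g\in G$,
\begin{equation}\label{eq:cheincosets}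
gS=gH\cup(Hg)u,\qquad (gu)S=Hg\cup(gH)u .
\end{equation}
A coset of $S$ thus pairs a left coset of $H$ with a right coset of $H$ through the same element $g$.

\begin{example}\label{ex:s3}
Let $G=\langle r,s:r^3=s^2=1,\ srs=r^2\rangle$ be the symmetric group of order $6$ and $H=\{1,s\}$, so $|M(G,2)|=12$ and $|S|=4$. By \eqref{eq:cheincosets},
\begin{gather*}
rS=\{r,rs\}\cup\{r,r^2s\}u,\qquad (rs)S=\{r,rs\}\cup\{r^2,rs\}u,\\
r^2S=\{r^2,r^2s\}\cup\{r^2,rs\}u .
\end{gather*}
The cosets $rS$ and $(rs)S$ overlap in two elements. Nevertheless $S$, $rS$, $r^2S$ partition the loop: $r$ and $r^2$ represent the two left cosets of $H$ outside $H$ and, at the same time, the two right cosets.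
\end{example}

In general a partition amounts to such a choice of common representatives.

\begin{theorem}\label{thm:chein}
Let $H\le G$ be groups, $M=M(G,2)$ and $S=H\cup Hu$. Then some family of left cosets of $S$ partitions $M$ if and only if
\begin{equation}\label{eq:indices}
[H:H\cap gHg^{-1}]=[H:H\cap g^{-1}Hg]\quad\text{(as cardinals) for all }g\in G .
\end{equation}
Condition \eqref{eq:indices} always holds if $H$ is finite. It fails for $G=\{t\mapsto2^kt+b:k\in\mathbb Z,\ b\in\mathbb Z[\tfrac12]\}$ and $H=\{t\mapsto t+n:n\in\mathbb Z\}$.
\end{theorem}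

\begin{proof}
By \eqref{eq:cheincosets}, each coset of $S$ lies in $D\cup Du$ for one double coset $D=HgH$, so the sets $D\cup Du$ can be treated separately. We use two facts about $D$. First, $H$ permutes the left cosets of $H$ in $D$ transitively, and $gH$ has stabilizer $H\cap gHg^{-1}$; it permutes the right cosets in $D$ transitively, and $Hg$ has stabilizer $H\cap g^{-1}Hg$. So \eqref{eq:indices} says that each $D$ contains as many left cosets as right cosets of $H$. Second, every left coset in $D$ meets every right coset in $D$: if $a,b\in D$, write $b=hak$ with $h,k\in H$; then $ak=h^{-1}b\in aH\cap Hb$.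

Suppose that a family $A$ of cosets partitions $M$, and let $A_D$ consist of the members of $A$ in $D\cup Du$. Each member can be written as $aS$ or as $(au)S$ with $a\in D$, possibly in both ways (for instance $S=1S=uS$). We claim that all members can be written in the first way, or all in the second. Otherwise there is a member $P$ not of the form $aS$, say $P=(bu)S$, and a member $P'$ not of the form $(bu)S$, say $P'=aS$. Then $P\neq P'$, since only $P'$ has the first form, while $P\cap P'\supseteq Hb\cap aH\ne\emptyset$. This is impossible in a partition. So there is a set $X\subseteq D$, with one element for each member, such that $A_D=\{aS:a\in X\}$ or $A_D=\{(au)S:a\in X\}$. Intersecting with $D$ and with $Du$, we see in both cases that the sets $aH$, $a\in X$, are pairwise disjoint and cover $D$, and that the same holds for the sets $Ha$. Hence $D$ contains $|X|$ left cosets and $|X|$ right cosets.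

Conversely, assume \eqref{eq:indices}. For each $D$ choose a bijection $\beta$ from its left cosets to its right cosets, and for each left coset $L\subseteq D$ choose $a_L\in L\cap\beta(L)$. Then $a_LS=L\cup\beta(L)u$, and these cosets partition $M$.

If $H$ is finite, both indices equal $|HgH|/|H|$. In the example take $g:t\mapsto2t$. Then $gHg^{-1}=\{t\mapsto t+2n\}$ has index $2$ in $H$, while $g^{-1}Hg=\{t\mapsto t+n/2\}$ contains $H$, so the indices are $2$ and $1$.
\end{proof}

In that example the failure is visible directly: $D=Hg$ is one right coset and the union of two left cosets, so a coset $aS=aH\cup Du$ or $(au)S=D\cup(aH)u$ fills three of the four quarters of $D\cup Du$ and any two of them meet. This mechanism needs an infinite $H$. A finite counterexample has to come from elsewhere, and by Theorem~\ref{thm:nilpotent} not from a loop of prime power order.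

\section{The loop of norm-one Zorn matrices}\label{sec:zorn}

An algebra is \emph{alternative} if $x(xy)=x^2y$ and $(yx)x=yx^2$ for all $x,y$. The identity \eqref{eq:moufang} holds in every alternative algebra \cite[Ch.~III, \S1]{schafer}. For $x=(a,u;v,b)$ put $\bar x=(b,u;v,a)$; then $\bar{\bar x}=x$, $N(\bar x)=N(x)$, and $x+\bar x=(a+b)1$ is a scalar.

\begin{lemma}\label{lem:zorn}
For all $x,y\in\mathbb O(F)$ we have $\overline{xy}=\bar y\bar x$, $N(xy)=N(x)N(y)$ and
\begin{equation}\label{eq:inverse}
\bar x(xy)=x(\bar xy)=(yx)\bar x=(y\bar x)x=N(x)y .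
\end{equation}
The algebra $\mathbb O(F)$ is alternative, and $M(F)$ is a finite Moufang loop.
\end{lemma}

\begin{proof}
Let $x=(a,u;v,b)$, $y=(a',u';v',b')$ and $xy=(a'',u'';v'',b'')$, given by \eqref{eq:zorn}. In characteristic $2$ the cross product is symmetric, $p\times p=0$, $p\cdot(p\times p')=0$, and $p\times(p'\times p'')=(p\cdot p'')p'+(p\cdot p')p''$. By \eqref{eq:zorn},
\[
\bar y\bar x=(b'b+u'\cdot v,\ b'u+au'+v'\times v;\ bv'+a'v+u'\times u,\ a'a+v'\cdot u)=\overline{xy}.
\]
The four components of $\bar x(xy)$, after equal terms cancel in pairs, are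
\begin{align*}
ba''+u\cdot v''&=aba'+(u\cdot v)a',\\
bu''+b''u+v\times v''&=abu'+(v\cdot u')u+v\times(u\times u')=abu'+(u\cdot v)u',\\
a''v+av''+u\times u''&=abv'+(u\cdot v')v+u\times(v\times v')=abv'+(u\cdot v)v',\\
ab''+v\cdot u''&=abb'+(u\cdot v)b'.
\end{align*}
So $\bar x(xy)=N(x)y$. Replacing $x$ by $\bar x$ gives $x(\bar xy)=N(x)y$, and conjugating these two identities gives the other two in \eqref{eq:inverse}.

Put $t=a+b$, so $x=t1+\bar x$. Then $x(xy)=t\,xy+N(x)y$. The case $y=1$ reads
\begin{equation}\label{eq:quadratic}
x^2=tx+N(x)1,
\end{equation}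
whence $x^2y=t\,xy+N(x)y=x(xy)$. In the same way $(yx)x=t\,yx+N(x)y=yx^2$. So $\mathbb O(F)$ is alternative and satisfies \eqref{eq:moufang}. Now
\[
N(xy)1=(xy)(\bar y\bar x)=t(xy)\bar y+(xy)(\bar yx)=N(y)tx+(x(y\bar y))x=N(y)(tx+x^2),
\]
and this is $N(y)N(x)1$ by \eqref{eq:quadratic}. Hence $M(F)$ is closed under multiplication, and it contains $1$. For $p,q\in M(F)$, \eqref{eq:inverse} shows that $px=q$ has the unique solution $\bar pq$ and $yp=q$ has the unique solution $q\bar p$; both have norm $1$.
\end{proof}

\section{Cosets as translates}\label{sec:tiling}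

We recall the facts about $F=\mathbb F_{2^m}$ that are used. Squaring is an additive bijection of $F$, with inverse $t\mapsto\sqrt t$. The trace $\operatorname{Tr}(t)=t+t^2+\dots+t^{2^{m-1}}$ is $\mathbb F_2$-linear, $\operatorname{Tr}(t^2)=\operatorname{Tr}(t)$, and the form $(s,t)\mapsto\operatorname{Tr}(st)$ is nondegenerate. So every $\mathbb F_2$-linear functional on $F$ is $t\mapsto\operatorname{Tr}(wt)$ for a unique $w\in F$.

In this section and the next, $\Omega$ is an arbitrary $\mathbb F_2$-subspace of $F$ of dimension $d\ge1$, and $W$ and $S$ are defined by \eqref{eq:WS}. By nondegeneracy $W$ has codimension $d$, and the functionals vanishing on $W$ are exactly those with $w\in\Omega$.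

\subsection*{The group $E$}
Since $e_2\times e_3=e_1$, the product \eqref{eq:zorn} gives $[\lambda,\mu,\nu][\lambda',\mu',\nu']=[\mu\nu'+\mu'\nu,0,0]$, and therefore
\begin{equation}\label{eq:E}
(1+[\lambda,\mu,\nu])(1+[\lambda',\mu',\nu'])=1+[\lambda+\lambda'+\mu\nu'+\mu'\nu,\ \mu+\mu',\ \nu+\nu'].
\end{equation}
All elements of $E$ have norm $1$. The correction term $\mu\nu'+\mu'\nu$ equals $(\mu+\mu')(\nu+\nu')+\mu\nu+\mu'\nu'$, so it disappears in the coordinates
\[
\varphi(1+[\lambda,\mu,\nu])=(\lambda+\mu\nu,\mu,\nu):
\]
the map $\varphi:E\to F^3$ is a bijection with $\varphi(ss')=\varphi(s)+\varphi(s')$. Thus $E$ is an elementary abelian group of order $2^{3m}$, and $S=\varphi^{-1}(W\times F\times F)$ is a subgroup of order $2^{3m-d}$.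

\subsection*{The set $B=x_0E$}
To rule out a partition of $M(F)$ it is enough to find a subset that no coset of $S$ can leave and that the cosets inside it cannot partition. A left coset $xE$ is a candidate. If $(xs)s'=x(ss')$ for all $s,s'\in E$, the cosets of $S$ in $xE$ are $x$ times the cosets of $S$ in the group $E$ and they partition $xE$; so $x$ must not associate with $E$. On the other hand we want $(xE)E\subseteq xE$. The element $x_0=(0,e_3;e_3,0)$, of norm $e_3\cdot e_3=1$, does both. From \eqref{eq:zorn}, with $e_3\times e_2=e_1$ and $e_3\times e_1=e_2$,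
\begin{gather*}
x_0[\lambda,\mu,\nu]=(\nu,\mu e_1;\lambda e_2,0),\\
(x_0[\lambda,\mu,\nu])[\lambda',\mu',\nu']=(0,(\lambda\nu'+\lambda'\nu)e_1;0,0)=x_0[0,\lambda\nu'+\lambda'\nu,0].
\end{gather*}
Expanding the product by bilinearity we obtain
\begin{equation}\label{eq:B}
\bigl(x_0(1+[\lambda,\mu,\nu])\bigr)(1+[\lambda',\mu',\nu'])=x_0\bigl(1+[\lambda+\lambda',\ \mu+\mu'+\lambda\nu'+\lambda'\nu,\ \nu+\nu']\bigr).
\end{equation}
This is \eqref{eq:E} with the roles of $\lambda$ and $\mu$ exchanged. Right multiplications by elements of $E$ again act on $B$ as translations, but in other coordinates than those in which $S$ is linear. In the new coordinates $S$ becomes the set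
\begin{equation}\label{eq:T}
T=\{(y,z,\zeta)\in F^3:\ y+z\zeta+y\zeta^2\in W\}.
\end{equation}

\begin{proposition}\label{prop:translate}
The set $B$ has $2^{3m}=2^d|S|$ elements. Every left coset of $S$ in $M(F)$ that meets $B$ has the form $gS$ with $g\in B$ and lies in $B$. The bijection
\[
\psi:B\to F^3,\qquad\psi\bigl(x_0(1+[\lambda,\mu,\nu])\bigr)=(\lambda,\mu+\lambda\nu,\nu),
\]
satisfies $\psi(gS)=\psi(g)+T$ for all $g\in B$.
\end{proposition}

\begin{proof}
Left multiplication by $x_0$ is injective, so $|B|=|E|$ and $\psi$ is a well-defined bijection. By \eqref{eq:B}, $BE\subseteq B$. If $gs\in B$ with $g\in M(F)$ and $s\in S$, then $g=(gs)\bar s$ by \eqref{eq:inverse}, and $\bar s=s\in E$; so $g\in B$ and $gS\subseteq B$. Since $\lambda\nu'+\lambda'\nu+(\lambda+\lambda')(\nu+\nu')=\lambda\nu+\lambda'\nu'$, formula \eqref{eq:B} gives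
\[
\psi\bigl(g(1+[\lambda',\mu',\nu'])\bigr)=\psi(g)+(\lambda',\mu'+\lambda'\nu',\nu')\qquad(g\in B).
\]
Hence $\psi(gS)=\psi(g)+\{(\lambda,\mu+\lambda\nu,\nu):\lambda+\mu\nu\in W\}$. Substituting $\lambda=y$, $\nu=\zeta$, $\mu=z+y\zeta$ turns $\lambda+\mu\nu$ into $y+z\zeta+y\zeta^2$, so the last set is $T$.
\end{proof}

\begin{remark}
The elements of $E$ have order at most $2$, and so has $x_0$ by \eqref{eq:quadratic}. Yet they generate elements of odd order, so Theorem~\ref{thm:nilpotent} for $2$-loops says nothing here: $g=x_0(1+[0,0,1])=(1,e_3;e_3,0)$ satisfies $g^2=g+1$ by \eqref{eq:quadratic}, hence $g^3=g^2+g=1$.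
\end{remark}

\section{Disjoint translates as cliques}\label{sec:graph}

Two translates $g+T$ and $g'+T$ of $T$ are disjoint if and only if $g+g'\notin T+T$, where $T+T=\{t+t':t,t'\in T\}$; recall that sums and differences agree. So we determine the complement of $T+T$. For fixed $\zeta$ the condition in \eqref{eq:T} is $\mathbb F_2$-linear in $(y,z)$: the slice
\[
T_\zeta=\{(y,z)\in F^2:y+z\zeta+y\zeta^2\in W\}
\]
is a subspace of $F^2$ that turns as $\zeta$ varies. This turning makes $T+T$ large. Put
\[
\Gamma=\{(wz^2,z):\ w\in\Omega\setminus\{0\},\ z\in F^*,\ \operatorname{Tr}(wz)=1\}\subseteq F^2 .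
\]

\begin{proposition}\label{prop:difference}
The complement of $T+T$ in $F^3$ is $\Gamma\times\{0\}$.
\end{proposition}

\begin{proof}
Let $\delta\ne0$ and $y,z\in F$. Put $z_1=(y+y\delta^2)/\delta$. Then $(y,z_1,\delta)\in T$ because $y+z_1\delta+y\delta^2=0$, and $(0,z+z_1,0)\in T$. Their sum is $(y,z,\delta)$, so $T+T$ contains every point with nonzero third coordinate.

A point $(y,z,0)$ lies in $T+T$ if and only if $(y,z)\in T_\zeta+T_\zeta=T_\zeta$ for some $\zeta$. It remains to show that $(y,z)$ lies in no slice if and only if $(y,z)\in\Gamma$. If $(y,z)=(wz^2,z)\in\Gamma$, then for every $\zeta$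
\[
\operatorname{Tr}\bigl(w(y+z\zeta+y\zeta^2)\bigr)=\operatorname{Tr}\bigl((wz)^2\bigr)+\operatorname{Tr}(wz\zeta)+\operatorname{Tr}\bigl((wz\zeta)^2\bigr)=\operatorname{Tr}(wz)=1,
\]
so $(y,z)\notin T_\zeta$. Conversely, let $(y,z)$ lie in no slice. The set $I=\{z\zeta+y\zeta^2:\zeta\in F\}$ is an $\mathbb F_2$-subspace because squaring is additive, and the assumption says $y\notin W+I$. Choose a functional that vanishes on $W+I$ and takes the value $1$ at $y$. It is $t\mapsto\operatorname{Tr}(wt)$ with $w\in\Omega$, so $\operatorname{Tr}(wy)=1$, in particular $w\neq0$, and for all $\zeta$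
\[
0=\operatorname{Tr}(wz\zeta+wy\zeta^2)=\operatorname{Tr}\bigl((wz+\sqrt{wy})\zeta\bigr).
\]
By nondegeneracy $w^2z^2=wy$, that is, $y=wz^2$, and $\operatorname{Tr}(wz)=\operatorname{Tr}(w^2z^2)=\operatorname{Tr}(wy)=1$. This forces $z\ne0$, so $(y,z)\in\Gamma$.
\end{proof}

Consider the graph on $F^2$ in which $a$ and $b$ are adjacent if $a+b\in\Gamma$. A \emph{clique} is a set $X\subseteq F^2$ with $a+b\in\Gamma$ for all distinct $a,b\in X$; a translate of a clique is a clique. By Proposition~\ref{prop:difference}, translates $g_1+T,\dots,g_k+T$ are pairwise disjoint if and only if the $g_i$ have the same third coordinate and their projections to $F^2$ are $k$ points forming a clique. With Proposition~\ref{prop:translate} this gives the following.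

\begin{corollary}\label{cor:clique}
There are $k$ pairwise disjoint left cosets of $S$ in $B$ if and only if there is a clique with $k$ elements. In particular, $B$ is partitioned by left cosets of $S$ if and only if there is a clique with $2^d$ elements.
\end{corollary}

A clique with $2^d$ elements will be called \emph{full}. The \emph{type} of $(y,z)\in\Gamma$ is $w=y/z^2\in\Omega\setminus\{0\}$, and we color the edge $\{a,b\}$ by the type of $a+b$. There are $2^d-1$ colors, one fewer than the size of a full clique, so the next lemma leaves a full clique no slack.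

\begin{lemma}\label{lem:proper}
If $a,b,c$ are distinct points of a clique, then $a+b$ and $a+c$ have different types. In a full clique, every element of $\Omega\setminus\{0\}$ is the color of exactly one edge at each point.
\end{lemma}

\begin{proof}
Suppose $a+b=(wz^2,z)$ and $a+c=(wz'^2,z')$. Then $b+c=(w(z+z')^2,z+z')$ lies in $\Gamma$, so it has type $w$ and $\operatorname{Tr}(w(z+z'))=1$. But $\operatorname{Tr}(wz)+\operatorname{Tr}(wz')=1+1=0$. The second statement follows by counting the $2^d-1$ edges at a point.
\end{proof}

A full clique through $0$ thus has one nonzero point $a_w=(wz_w^2,z_w)$ for each nonzero $w\in\Omega$. The first guess is that $w\mapsto a_w$ is additive. For $\kappa\in F^*$ put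
\[
X_\kappa=\{(\kappa w^2,\sqrt{\kappa w}):w\in\Omega\}.
\]
This is a subgroup of $F^2$ of order $2^d$, and its point with parameter $w\ne0$ has the form $(wz^2,z)$ with $z=\sqrt{\kappa w}$ and $\operatorname{Tr}(wz)=\operatorname{Tr}(w^2z^2)=\operatorname{Tr}(\kappa w^3)$. Hence
\begin{equation}\label{eq:cubecond}
X_\kappa\text{ is a clique}\iff\operatorname{Tr}(\kappa w^3)=1\text{ for all }w\in\Omega\setminus\{0\}.
\end{equation}

\begin{example}[$d\le2$]\label{ex:small}
A suitable $\kappa$ exists as soon as the distinct values among the cubes $w^3$, $w\in\Omega\setminus\{0\}$, are linearly independent over $\mathbb F_2$, for then some functional $t\mapsto\operatorname{Tr}(\kappa t)$ is $1$ on all of them. For $d=1$ there is one nonzero cube. For $d=2$ and $\Omega=\{0,w_1,w_2,w_1+w_2\}$ there are at most three distinct nonzero cubes; one or two distinct nonzero vectors over $\mathbb F_2$ are independent, and three are independent unless their sum is zero. Here the sum is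
\[
w_1^3+w_2^3+(w_1+w_2)^3=w_1w_2(w_1+w_2)\ne0 .
\]
So for $d\le2$ the set $B$ is always partitioned by cosets of $S$.
\end{example}

In dimension $3$ the seven nonzero cubes do sum to zero, and seven is odd.

\begin{lemma}\label{lem:cubes}
If $d\ge3$, then $X_\kappa$ is not a clique for any $\kappa\in F^*$.
\end{lemma}

\begin{proof}
Let $\Omega_3\subseteq\Omega$ be a subspace with basis $p_1,p_2,p_3$. Writing $w^3=w\cdot w^2$ and using that squaring is additive,
\[
\sum_{w\in\Omega_3}w^3=\sum_{\epsilon\in\mathbb F_2^3}\Bigl(\sum_i\epsilon_ip_i\Bigr)\Bigl(\sum_j\epsilon_jp_j^2\Bigr)=\sum_{i,j}p_ip_j^2\sum_{\epsilon\in\mathbb F_2^3}\epsilon_i\epsilon_j=0,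
\]
since $\epsilon_i\epsilon_j=1$ for four vectors $\epsilon$ if $i=j$ and for two if $i\ne j$. If $X_\kappa$ were a clique, then summing \eqref{eq:cubecond} over the seven nonzero elements of $\Omega_3$ would give $\operatorname{Tr}(\kappa\cdot0)=7=1$ in $\mathbb F_2$.
\end{proof}

The condition $d\ge3$ alone does not exclude full cliques, because there can be others.

\begin{example}[$\Omega=F$]\label{ex:full}
Let $\Omega=F$, so $d=m$ and $W=0$. Choose $c$ with $\operatorname{Tr}(c)=1$. For $z\ne0$ the point $(cz,z)$ equals $(wz^2,z)$ with $w=c/z\in\Omega$ and $\operatorname{Tr}(wz)=\operatorname{Tr}(c)=1$. So the line $\{(cz,z):z\in F\}$ is a full clique for every $m$.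
\end{example}

This clique exists because $\Omega$ is closed under inversion and multiplication. We therefore choose $\Omega$ with as few multiplicative coincidences as possible.

\section{Rigidity of full cliques}\label{sec:rigid}

We say that $\Omega$ has \emph{unique triple products} if, whenever $\rho_1\rho_2\rho_3=\rho_1'\rho_2'\rho_3'$ with all factors in $\Omega\setminus\{0\}$, the multisets $\{\rho_1,\rho_2,\rho_3\}$ and $\{\rho_1',\rho_2',\rho_3'\}$ coincide. For $\Omega=F$ and $m\ge2$ this fails: $1\cdot1\cdot w^2=1\cdot w\cdot w$ with $w\neq0,1$.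

\begin{proposition}\label{prop:rigid}
Let $d\ge2$ and suppose that $\Omega$ has unique triple products. Then every full clique containing $0$ is $X_\kappa$ for some $\kappa\in F^*$.
\end{proposition}

\begin{proof}
Let $X=\{0,a_1,\dots,a_n\}$ with $n=2^d-1\ge3$ and $a_i=(w_iz_i^2,z_i)\in\Gamma$. By Lemma~\ref{lem:proper} at the point $0$, the list $w_1,\dots,w_n$ contains every element of $\Omega\setminus\{0\}$ exactly once. For $i\ne j$ let $\tau_{ij}=\tau_{ji}\in\Omega\setminus\{0\}$ be the type of $a_i+a_j$. By Lemma~\ref{lem:proper} at the point $a_i$,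
\begin{equation}\label{eq:colors}
\tau_{ij}\ne w_i,\qquad\tau_{ij}\ne\tau_{ik}\qquad\text{for distinct }i,j,k .
\end{equation}
We want to show $\tau_{ij}=w_i+w_j$.

The definition of the type reads $w_iz_i^2+w_jz_j^2=\tau_{ij}(z_i^2+z_j^2)$. Put $\rho_{ij}=w_i+\tau_{ij}$, an element of $\Omega$ that is nonzero by \eqref{eq:colors}. Then
\begin{equation}\label{eq:edge}
\rho_{ij}z_i^2=\rho_{ji}z_j^2 .
\end{equation}
The $z_i$ are unknown elements of $F$, not of $\Omega$, and the hypothesis says nothing about them. They cancel when \eqref{eq:edge} is multiplied around a cycle, and the shortest cycle is a triangle: for distinct $i,j,k$,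
\[
\rho_{ij}\rho_{jk}\rho_{ki}=\rho_{ji}\rho_{kj}\rho_{ik}.
\]
By unique triple products, $\rho_{ij}$ is one of $\rho_{ji},\rho_{kj},\rho_{ik}$. It is not $\rho_{ji}$, since $w_i\ne w_j$, and it is not $\rho_{ik}$, since $\tau_{ij}\ne\tau_{ik}$. Hence $\rho_{ij}=\rho_{kj}$ for all distinct $i,j,k$: the element $\rho_{ij}$ depends only on $j$. Call it $\rho_j$.

Now we use that the clique is full. The nonzero element $\rho_j\in\Omega$ is one of the $w_i$. If $\rho_j=w_i$ with $i\ne j$, then $\tau_{ij}=w_i+\rho_{ij}=0$, which is not a type. So $\rho_{ij}=w_j$ for all $i\neq j$, that is, $\tau_{ij}=w_i+w_j$, and \eqref{eq:edge} becomes $w_jz_i^2=w_iz_j^2$. Thus $\kappa=z_i^2/w_i\in F^*$ does not depend on $i$, and $a_i=(\kappa w_i^2,\sqrt{\kappa w_i})$.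
\end{proof}

It remains to produce a subspace with unique triple products. The property holds for linear forms in a polynomial ring, by unique factorization, so we choose a basis of $\Omega$ that satisfies no cubic relation over $\mathbb F_2$. Exponents in a cubic monomial are at most $3$, which suggests base $4$.

\begin{lemma}\label{lem:ufd}
The subspace $\Omega$ of Theorem~\ref{thm:main} has dimension $d$ and unique triple products.
\end{lemma}

\begin{proof}
Since $F=\mathbb F_2(\theta)$ has degree $m$, the powers $1,\theta,\dots,\theta^{m-1}$ are linearly independent over $\mathbb F_2$. In particular the $d$ coordinates of $P=(1,\theta,\theta^4,\dots,\theta^{4^{d-2}})$ are independent, and evaluation at $P$ is a bijection from the linear forms in $\mathbb F_2[X_0,\dots,X_{d-1}]$ onto $\Omega$.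

A monomial $X_0^{b_0}\cdots X_{d-1}^{b_{d-1}}$ with $\sum_ib_i=3$ takes at $P$ the value $\theta^r$, where $r=\sum_{i\ge1}b_i4^{i-1}$. As $0\le b_i\le3$, the numbers $b_1,\dots,b_{d-1}$ are the base-$4$ digits of $r$, and they determine $b_0$. So distinct cubic monomials give distinct exponents $r$, and $r\le3\cdot4^{d-2}\le m-1$. (For $d=3$ the ten exponents $b_1+4b_2$ are $0,1,2,3,4,5,6,8,9,12$.) Hence a homogeneous cubic that vanishes at $P$ is zero.

Let $\rho_1\rho_2\rho_3=\rho_1'\rho_2'\rho_3'$ in $\Omega\setminus\{0\}$, and let $\ell_i,\ell_i'$ be the corresponding nonzero linear forms. Then $\ell_1\ell_2\ell_3+\ell_1'\ell_2'\ell_3'$ vanishes at $P$, so $\ell_1\ell_2\ell_3=\ell_1'\ell_2'\ell_3'$ as polynomials. Nonzero linear forms are irreducible, and the only unit of the ring is $1$, so unique factorization shows that the multisets of factors coincide.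
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:zorn}, $M(F)$ is a finite Moufang loop. By Lemma~\ref{lem:ufd}, $\dim\Omega=d$, so Section~\ref{sec:tiling} shows that $S$ is an elementary abelian group of order $2^{3m-d}$, that $|B|=2^d|S|$, and that every left coset meeting $B$ lies in $B$. Suppose that $2^d$ left cosets in $B$ are pairwise disjoint. By Corollary~\ref{cor:clique} there is a full clique, and after a translation it contains $0$. By Lemma~\ref{lem:ufd} and Proposition~\ref{prop:rigid} it is some $X_\kappa$, which contradicts Lemma~\ref{lem:cubes}. So at most $2^d-1$ cosets in $B$ are pairwise disjoint. Finally, in a partition of $M(F)$ into left cosets of $S$, the members meeting $B$ would partition $B$, and there would be $|B|/|S|=2^d$ of them.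
\end{proof}

The bound on $m$ enters only through Lemma~\ref{lem:ufd}, and $d\ge3$, as opposed to $d\geq2$, only through Lemma~\ref{lem:cubes}. Examples~\ref{ex:full} and~\ref{ex:small} show that $B$ can be partitioned when either ingredient is missing.

\begin{thebibliography}{9}

\bibitem{chein} Chein, Trans. AMS \textbf{188} (1974).

\bibitem{glauberman} Glauberman, J. Algebra \textbf{8} (1968).

\bibitem{gw} Glauberman and Wright, J. Algebra \textbf{8} (1968).

\bibitem{schafer} Schafer, \emph{An Introduction to Nonassociative Algebras}.

\bibitem{topics} \emph{Topics in Moufang Loops}, \texttt{https://github.com/riley-britten/dissertation}.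

\end{thebibliography}
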